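\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Dilated lattice simplices without\\ stellar unimodular triangulations}

\begin{abstract}
We construct lattice tetrahedra $\Delta_k$, $k\ge 3$, each of which has a unimodular triangulation, such that for every $C$ there is a $k$ for which none of the dilates $c\Delta_k$ with $1\le c\le C$ has a unimodular triangulation obtained from the trivial one by successive stellar subdivisions at lattice points. This disproves a conjecture on lattice simplices in dimension three, and we deduce that it fails in every dimension $d\ge 3$. For $d\le 2$ the corresponding statement is true, without any dilation. The obstruction is arithmetic: one edge of $\Delta_k$ has a direction given by a quotient of consecutive Fibonacci numbers, which is far from all fractions of small denominator, whereas the stellar subdivisions around the opposite edge would require good approximations to it.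
\end{abstract}

\section{The question and the answer}

A \emph{lattice $d$-simplex} is a $d$-dimensional simplex in $\mathbb R^d$ with vertices in $\mathbb Z^d$. Its \emph{normalized volume} $\operatorname{vol}$ is $d!$ times its Euclidean volume. This is a positive integer, and the simplex is called \emph{unimodular} if it equals $1$, that is, if the edge vectors at a vertex form a basis of $\mathbb Z^d$. A triangulation of a lattice polytope is always understood to be face-to-face, and it is given by its set of maximal simplices. It is \emph{unimodular} if all its maximal simplices are unimodular lattice simplices.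

In the plane every lattice polygon has a unimodular triangulation, because by Pick's theorem (area $=$ number of interior lattice points $+$ half the number of boundary lattice points $-1$) a lattice triangle without lattice points other than its vertices has area $\frac12$. In dimension three this breaks down: for $q\ge 2$ the tetrahedron with vertices $(0,0,0),(1,0,0),(0,1,0),(1,1,q)$ has normalized volume $q$ but no lattice points besides its vertices. (If the vertex $(1,1,q)$ has barycentric coordinate $\lambda\in(0,1)$ at a lattice point, then the first two coordinates of the point equal $1$, so $(1,0,0)$ and $(0,1,0)$ have coordinate $1-\lambda$ each, and the sum $2-\lambda$ exceeds $1$. If $\lambda\in\{0,1\}$, the point is a vertex.) So having a unimodular triangulation is a genuine condition, and passing to a dilate $c\Delta$ is a natural way to supply lattice points.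

The simplest way to build triangulations is to insert points one at a time. Let $T$ be a triangulation of a polytope into lattice simplices and let $x$ be a lattice point of the polytope. The \emph{stellar subdivision} of $T$ at $x$ replaces every maximal simplex $\sigma\in T$ containing $x$ by the simplices $\operatorname{conv}(\{x\}\cup\tau)$, where $\tau$ runs over the facets of $\sigma$ not containing $x$. Maximal simplices not containing $x$ are kept. A triangulation of a lattice simplex $\Gamma$ is \emph{achieved by a successive stellar subdivision}, or \emph{stellar} for short, if it arises from the trivial triangulation $\{\Gamma\}$ by finitely many stellar subdivisions at lattice points. The following is Conjecture~4.1.3 of \cite{thesis}.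

\begin{conjecture}\label{conj}
There is a map $g:\mathbb N\to\mathbb R$ such that for every $d\in\mathbb N$ and every lattice $d$-simplex $\Delta\subset\mathbb R^d$ the following holds: if $\Delta$ admits a unimodular triangulation, then there is a positive integer $c\le g(d)$ such that $c\Delta$ admits a stellar unimodular triangulation.
\end{conjecture}

For $d\le 2$ this is true with $g(d)=1$: insert all lattice points, in any order. In higher dimension one might still expect a positive answer, since $\Delta$ is already tiled by the smallest possible pieces and dilation creates a lot of room. The answer is nevertheless negative for every $d\ge 3$.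

Let $F_1=F_2=1$, $F_{k+1}=F_k+F_{k-1}$ be the Fibonacci numbers. For $k\ge 3$ put
\[
b=F_{k-1},\qquad N=F_k,\qquad \beta=b/N .
\]
Then $\gcd(b,N)=1$, $N\ge 2$ and $0<\beta<1$. We write points of $\mathbb R^3$ as $(X,m,w)$ and set
\[
\Delta_k=\operatorname{conv}\{(0,0,0),\,(4,0,0),\,(0,2,0),\,(4b,2,4N)\},\qquad \operatorname{vol}(\Delta_k)=4\cdot 2\cdot 4N=32N .
\]

\begin{theorem}\label{thmA}
For every $k\ge3$ the simplex $\Delta_k$ has a unimodular triangulation.
\end{theorem}

\begin{theorem}\label{thmB}
Let $c\ge 1$, $M=2c$ and $K=48M^{M+2}$. If $2F_k>K^{2^M-1}$, then $c\Delta_k$ has no stellar unimodular triangulation.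
\end{theorem}

The bound $K^{2^M-1}$ increases with $c$. Hence for every $C$ there is a $k$ such that $\Delta_k$ has a unimodular triangulation while no $c\Delta_k$ with $1\le c\le C$ has a stellar one. Taking $C\ge g(3)$ disproves Conjecture~\ref{conj}.

\begin{theorem}\label{thmC}
Let $d\ge1$. A constant $g(d)$ as in Conjecture~\ref{conj} exists for this $d$ if and only if $d\le 2$.
\end{theorem}

\paragraph{Outline.}
The simplex $\Delta_k$ is spanned by two skew edges, one in direction $e=(1,0)$ at height $m=0$ and one in direction $f=(b,N)$ at height $m=2$, where directions refer to the $(X,w)$-plane. The middle slice $m=1$ is a parallelogram. In Section~\ref{secA} we choose a unimodular triangulation of this parallelogram that can be continued into both halves of $\Delta_k$. For this it suffices that it contains two lattice paths, one suited to $e$ and one to $f$.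

For Theorem~\ref{thmB} we watch the simplices around a short piece of the edge at height $0$ while points are inserted (Section~\ref{seclink}). Projected along that edge they form a planar fan. Each of its rays is spanned by the projection of one vertex, and this vertex has a slope $w/m$ and a \emph{level} $m\in\{1,\dots,2c\}$. At the beginning there is one cone, with slopes from $0$ to $2N$. At the end all integer slopes must be present. Slopes never disappear, and the level on a given slope never increases. When a point is inserted next to a vertex of the same level and into a wide gap between slopes, convexity forces its displacement $(A,0,W)$ from this vertex to satisfy $A/W\approx\beta$. Since $\beta$ is far from all fractions of small denominator, $A/W$ has a large denominator, and this denominator bounds the gap from below until lower levels come into play. But there are only $2c$ levels. Section~\ref{secone} carries this out by hand for $c=1$, Section~\ref{secB} in general. Section~\ref{secC} treats the other dimensions.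

\section{Facts about triangulations}\label{secprelim}

We identify a triangulation with the simplicial complex of all faces of its maximal simplices, and write $|\mathcal A|$ for the union of the simplices of a complex $\mathcal A$. The \emph{carrier} of a point of $|\mathcal A|$ is the unique simplex of $\mathcal A$ containing it in its relative interior. A simplicial complex whose support is a $d$-polytope is pure: its $d$-simplices cover the polytope (their union is closed, and what lower-dimensional simplices cover has empty interior), so a relative interior point of any face $\alpha$ lies in some $d$-simplex, and $\alpha$ is a face of it.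

\begin{lemma}\label{F0}
A finite family of simplices that is closed under taking faces and whose members have pairwise disjoint relative interiors is a simplicial complex.
\end{lemma}
\begin{proof}
Let $\sigma,\tau$ be members with $\sigma\cap\tau\ne\emptyset$. Each point of $\sigma\cap\tau$ lies in the relative interior of a face of $\sigma$ and of a face of $\tau$, and these two faces coincide. So $\sigma\cap\tau$ is a finite union of common faces. Being convex, it has the same dimension as one of them, say $\alpha$. Then $\sigma\cap\tau\subseteq\sigma\cap\operatorname{aff}\alpha=\alpha$.
\end{proof}

\begin{lemma}[Gluing]\label{F1}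
If $\mathcal A,\mathcal B$ are simplicial complexes and $|\mathcal A|\cap|\mathcal B|=|\mathcal I|$ for a common subcomplex $\mathcal I$, then $\mathcal A\cup\mathcal B$ is a simplicial complex.
\end{lemma}
\begin{proof}
If a point lies in the relative interiors of $\alpha\in\mathcal A$ and $\alpha'\in\mathcal B$, it lies in the relative interior of some $\iota\in\mathcal I$. As $\iota$ belongs to both complexes, $\alpha=\iota=\alpha'$. Apply Lemma~\ref{F0}.
\end{proof}

\begin{lemma}\label{F2}
Let $T$ be a triangulation of a polytope into lattice simplices, $x$ a lattice point of the polytope, and $\kappa$ the carrier of $x$. The stellar subdivision $T'$ of $T$ at $x$ is again a triangulation. The point $x$ is a vertex of $T'$, and every face of $T$ that does not contain $x$ is a face of $T'$. If $x$ is a vertex of $T$, then $T'=T$.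
\end{lemma}
\begin{proof}
Write $x=\sum_v x_vv$ with $x_v>0$ for the vertices $v$ of $\kappa$ and $x_v=0$ for all other vertices of $T$. A simplex of $T$ contains $x$ if and only if $\kappa$ is a face of it, so if $\sigma\ni x$ is maximal, the facets of $\sigma$ not containing $x$ are those opposite to the vertices of $\kappa$. If $\kappa=\{x\}$, this gives $T'=T$.

Let $y$ lie in a maximal simplex $\sigma\ni x$, and let $y=\sum_v y_vv$ be its barycentric representation. It does not depend on $\sigma$, since it is determined by the carrier of $y$. By uniqueness of barycentric coordinates in the replaced simplex, any representation of $y$ by the vertices of a new simplex has the form $y=tx+\sum_v(y_v-tx_v)v$ with $t\ge0$, all coefficients nonnegative, and the coefficient of some vertex of $\kappa$ equal to $0$. This forces $t=\min_{v\in\kappa}y_v/x_v$, and conversely this $t$ gives such a representation. Hence the new simplices cover what they replace. Moreover, a face of a new simplex that contains $y$ in its relative interior is spanned by the points with positive coefficient in this one representation. So it is determined by $y$, and the relative interiors of the faces of new simplices are pairwise disjoint. If $y$ also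 lies in a retained simplex, let $\rho$ be its carrier in $T$. Then $x\notin\rho$, so $\kappa\not\subseteq\rho$, some $y_v$ with $v\in\kappa$ vanishes, $t=0$, and the new face containing $y$ in its relative interior is $\rho$ as well. By Lemma~\ref{F0}, $T'$ is a triangulation.

Clearly $x$ is a vertex of $T'$. Finally let $\alpha\not\ni x$ be a face of a maximal simplex $\sigma\in T$. If $x\notin\sigma$, then $\sigma$ is kept. If $x\in\sigma$, then $\kappa\not\subseteq\alpha$, and the facet of $\sigma$ opposite to a vertex of $\kappa$ outside $\alpha$ contains $\alpha$ but not $x$. So $\alpha$ is a face of a new simplex.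
\end{proof}

\begin{lemma}\label{refine}
Let $T$ be a triangulation of a lattice polygon in $\mathbb R^2$ or of a lattice segment in $\mathbb R^1$ into lattice simplices. Performing stellar subdivisions at all lattice points, one after another, yields a unimodular triangulation. Every primitive edge of $T$, that is, every edge whose only lattice points are its endpoints, is an edge of it.
\end{lemma}
\begin{proof}
By Lemma~\ref{F2} each inserted point becomes a vertex and vertices are never lost. So at the end a maximal simplex contains no lattice points except its vertices. A segment with this property has length $1$, and a triangle with this property is unimodular by Pick's theorem. A primitive edge is not lost: a lattice point on it is an endpoint, and subdividing at a vertex changes nothing; for other lattice points use Lemma~\ref{F2}.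
\end{proof}

We also need that simple polygons can be triangulated by diagonals, with straight angles allowed.

\begin{lemma}\label{polygon}
Let $R$ be the closed region bounded by a simple closed polygonal curve with vertices $v_1,\dots,v_n$, $n\ge3$, where straight angles at the $v_i$ are allowed. Then $R$ has a triangulation with vertex set $\{v_1,\dots,v_n\}$ in which all segments of the curve are edges.
\end{lemma}
\begin{proof}
We use induction on $n$; for $n=3$ the region is a triangle. Let $n\ge4$. It suffices to find a \emph{diagonal}, that is, a segment between two vertices whose relative interior lies in the interior of $R$. Indeed, a diagonal cuts $R$ into two regions of the same kind with fewer vertices, which meet exactly in the diagonal, and we can apply the induction hypothesis and Lemma~\ref{F1}.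

Let $v$ be the lexicographically smallest vertex and $v',v''$ its neighbors. Since $R$ lies in the convex hull of the vertices, no point of $R$ is lexicographically smaller than $v$. So the interior angle at $v$ is less than $\pi$, because otherwise $R$ would contain points near $v$ in two opposite directions from $v$. Hence $U=\operatorname{conv}(v,v',v'')$ is a triangle, and near $v$ the sets $U$ and $R$ coincide. If $U$ contains further vertices, let $r$ be one at maximal distance from the line $v'v''$, and let $U'=\operatorname{conv}(v,q,q')$ be the part of $U$ cut off at $v$ by the parallel to $v'v''$ through $r$, with $q\in[v,v']$ and $q'\in[v,v'']$. Otherwise let $U'=U$, $q=v'$, $q'=v''$. In both cases $v$ is the only vertex in $U'\setminus[q,q']$.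

\emph{No segment of the curve other than $[v,v'],[v,v'']$ meets $U'\setminus[q,q']$.} Such a segment does not meet $[v,q)\cup[v,q')$, and it has no endpoint in $U'\setminus[q,q']$. If it meets $U'$, then both ends of its intersection with $U'$ are endpoints of the segment or boundary points of $U'$, hence lie on $[q,q']$. So the whole intersection does.

Suppose $r$ exists. It does not lie on $[v,v']\cup[v,v'']$, because the curve is simple. So the open segment $(v,r)$ lies in $U'\setminus([q,q']\cup[v,q]\cup[v,q'])$ and does not meet the curve. Near $v$ it is in $R$, so $[v,r]$ is a diagonal.

Suppose $r$ does not exist. Then the interior of $U$ does not meet the curve and is contained in $R$. A segment of the curve through a point $y$ of $(v',v'')$ does not end at $y$. If it were not contained in the line $v'v''$, it would enter the interior of $U$, which is impossible. If it is contained in that line, it is $[v',v'']$, because it has no endpoint in $(v',v'')$ and contains no vertices in its relative interior; but then $n=3$. So $(v',v'')$ does not meet the curve, and $[v',v'']$ is a diagonal.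
\end{proof}

\section{The simplices $\Delta_k$ have unimodular triangulations}\label{secA}

In the plane with coordinates $(X,w)$ and lattice $\mathbb Z^2$ let $e=(1,0)$ and $f=(b,N)$; both are primitive. The slices of $\Delta_k$ at $m=0,1,2$ are
\[
Q_0=[0,4]e,\qquad Q=[0,2]e+[0,2]f,\qquad Q_2=[0,4]f .
\]
All vertices of $\Delta_k$ have $m\in\{0,2\}$. So $\Delta_k$ is the union of the two slabs
\[
\operatorname{conv}\big(Q_0\times\{m=0\}\cup Q\times\{m=1\}\big),\qquad \operatorname{conv}\big(Q\times\{m=1\}\cup Q_2\times\{m=2\}\big),
\]
which meet in $Q\times\{m=1\}$. We pass through the middle slice because joining the two skew edges directly is useless: a tetrahedron spanned by unit pieces of them has normalized volume $2|\det(e,f)|=2N$.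

How can a slab be filled? We may cone triangles of $Q$ to a lattice point of the segment on the other side. As the lattice height is $1$, unimodular triangles give unimodular tetrahedra. But some tetrahedra must join a unit piece of the segment, with direction $a$, to an edge $[q,q']$ of the triangulation of $Q$. Their normalized volume is $|\det(a,q'-q)|$, so these edges should cross from one lattice line parallel to $a$ to the next. A path of such edges across $Q$ is all that is needed.

\begin{lemma}\label{slab}
Let $a\in\mathbb Z^2$ be primitive and let $\varphi:\mathbb Z^2\to\mathbb Z$ be a primitive linear functional with $\varphi(a)=0$. Let $\mathcal Q$ be a unimodular triangulation of a lattice polygon $Q$, and let $q_0,\dots,q_L$ be a path of edges of $\mathcal Q$ with $\varphi(q_j)=\varphi(q_0)+j$ and $\varphi(Q)=[\varphi(q_0),\varphi(q_L)]$. Let $S=[s,s+\ell a]$ with $s\in\mathbb Z^2$ and an integer $\ell\ge1$. Then $\operatorname{conv}(Q\times\{0\}\cup S\times\{1\})$ has a unimodular triangulation that restricts to $\mathcal Q$ on $Q\times\{0\}$.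
\end{lemma}
\begin{proof}
After a change of lattice coordinates in the plane we have $a=(1,0)$ and $\varphi(X,w)=w$. The lattice map $(y,h)\mapsto(y-hs,h)$ allows us to assume $s=0$. The path is then a graph $X=q(w)$ over $\varphi(Q)$. The interior of a triangle of $\mathcal Q$ is connected and disjoint from the path, so each triangle lies in $Q^-=\{X\le q(w)\}\cap Q$ or in $Q^+=\{X\ge q(w)\}\cap Q$. Let $\mathcal Q^\pm$ be the complex of the faces of $\mathcal Q$ contained in $Q^\pm$. A point of $Q^-$ off the path can only lie in triangles contained in $Q^-$, and points of the path lie on its edges. The same holds for $Q^+$. So $|\mathcal Q^\pm|=Q^\pm$, and both complexes contain the path as a subcomplex.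

Let $[A(w'),B(w')]$ be the row of $Q$ at $w'$. The slice of the body at height $h<1$ is $(1-h)Q+hS$. With $w'=w/(1-h)$ it is given by $w'\in\varphi(Q)$ and $(1-h)A(w')\le X\le(1-h)B(w')+h\ell$. At height $1$ the slice is $S$. We cut each slice with $h<1$ at $X=(1-h)q(w')$ and at $X=(1-h)q(w')+h\ell$. The closures of the three parts, from left to right, are
\begin{itemize}
\item $C^-$, the cone over $Q^-\times\{0\}$ with apex $(s,1)$;
\item $J$, the union of all segments joining a point of the path at height $0$ to a point of $S$ at height $1$;
\item $C^+$, the cone over $Q^+\times\{0\}$ with apex $(s+\ell a,1)$.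
\end{itemize}
They cover the body. Triangulate $C^\pm$ by coning $\mathcal Q^\pm$. A point of $J$ at height $h\in(0,1)$ has a unique representation $(1-h)(y,0)+h(y',1)$ with $y$ on the path and $y'\in S$: its $w$-coordinate determines $y$, and then $y'$ is determined. So the sets $\operatorname{conv}(\alpha\times\{0\}\cup\alpha'\times\{1\})$ are simplices with pairwise disjoint relative interiors, where $\alpha$ is empty or a face of the path and $\alpha'$ is empty or a face of the subdivision of $S$ into the segments $[s+ia,s+(i+1)a]$. By Lemma~\ref{F0} they triangulate $J$.

By the inequalities, $C^-\cap J$ is the cone over the path with apex $(s,1)$, and $C^+\cap J$ is the cone over the path with apex $(s+\ell a,1)$. On both sides these are triangulated by coning the path. Moreover $C^-\cap C^+$ is the path at height $0$, because the conditions are incompatible for $0<h<1$ and the apexes differ. Hence $(C^-\cup J)\cap C^+$ is the cone over the path with apex $(s+\ell a,1)$. Two applications of Lemma~\ref{F1} give a triangulation of the body, and it restricts to $\mathcal Q^-\cup\mathcal Q^+=\mathcal Q$ at height $0$.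

Tetrahedra in $C^\pm$ are cones of lattice height $1$ over unimodular triangles. Tetrahedra in $J$ have normalized volume $|\det(a,q_{j+1}-q_j)|$. As $\det(a,\cdot)$ is a primitive functional vanishing on $a$, it is $\pm\varphi$, and this volume is $|\varphi(q_{j+1}-q_j)|=1$.
\end{proof}

The lower slab needs a path in $Q$ that crosses the rows of $w$ one by one, the upper slab a path that crosses the lattice lines parallel to $f$ one by one. Both must be edges of the \emph{same} triangulation of $Q$, so they may cross only in a common vertex. The center $o=e+f$ of $Q$ will be this vertex; it is a lattice point because the parallelogram has size $2$.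

Put $\xi=X-\beta w$, $\eta=w/N$ and $\psi=NX-bw=N\xi$. Then $Q=\{0\le\xi\le2,\ 0\le\eta\le2\}$, $\xi=\eta=1$ at $o$, and $\psi$ is a primitive functional with $\psi(f)=0$. We choose points as follows; see Figure~\ref{fig}.
\begin{itemize}
\item \emph{Path $\gamma$.} In a row $w$ the values of $\xi$ at lattice points form a coset of $\mathbb Z$. For $w\in\{0,\dots,2N\}$ take the unique lattice point of the row with $\xi\in(0,1]$ if $w\le N$ (arm ``down''), and with $\xi\in[1,2)$ if $w\ge N$ (arm ``up''). In the row $w=N$ the values of $\xi=X-b$ are integers, so both choices give $o$.
\item \emph{Path $\delta$.} Lattice points on a line $\psi=j$ differ by multiples of $f$, so the values of $\eta$ form a coset of $\mathbb Z$. For $j\in\{0,\dots,2N\}$ take the unique lattice point on $\psi=j$ with $\eta\in[1,2)$ if $j\le N$ (arm ``left''), and with $\eta\in(0,1]$ if $j\ge N$ (arm ``right''). The lattice points with $\psi=N$ are $e+\mathbb Zf$, so for $j=N$ both choices give $o$.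
\end{itemize}
Consecutive points are joined by segments. Along $\gamma$ the functional $w$, along $\delta$ the functional $\psi$ changes by $1$ in each step, so all these segments are primitive.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0)--(2,0)--(6,6)--(4,6)--cycle;
\draw[very thick] (1,0)--(1,1)--(2,2)--(3,3)--(4,4)--(5,5)--(5,6);
\draw[very thick,dashed] (2,3)--(3,4)--(4,5)--(3,3)--(2,1)--(3,2)--(4,3);
\foreach \x/\y in {0/0,1/0,2/0,1/1,2/1,2/2,3/2,2/3,3/3,4/3,3/4,4/4,4/5,5/5,4/6,5/6,6/6}
  \fill (\x,\y) circle (2pt);
\node[left] at (0,0) {$0$};
\node[below] at (1,0) {$e$};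
\node[right] at (2,0) {$2e$};
\node[left] at (2,3) {$f$};
\node[right] at (3.1,2.95) {$o$};
\node[right] at (4,3) {$2e+f$};
\node[left] at (4,6) {$2f$};
\node[above] at (5,6) {$e+2f$};
\node[right] at (6,6) {$2e+2f$};
\end{tikzpicture}
\caption{The parallelogram $Q=[0,2]e+[0,2]f$ for $k=4$, that is $b=2$, $N=3$, $f=(2,3)$, with all its lattice points (horizontal coordinate $X$, vertical coordinate $w$). The solid path $\gamma$ visits each row $w=0,\dots,6$ once, from $e$ to $e+2f$. The dashed path $\delta$ visits each line $3X-2w=0,\dots,6$ once, from $f$ to $2e+f$. They meet only in the center $o$ and cut $Q$ into four simple polygons.}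
\label{fig}
\end{figure}

\begin{lemma}\label{paths}
There is a unimodular triangulation $\mathcal Q$ of $Q$ in which all segments of $\gamma$ and $\delta$ are edges.
\end{lemma}
\begin{proof}
The defining conditions carry over to convex combinations of consecutive points, so on the arms we have
\begin{align*}
\text{up: } & \xi\ge1,\ \eta>1 \text{ except at } o; & \text{right: } & \eta\le1,\ \xi>1 \text{ except at } o;\\
\text{down: } & \xi\le1,\ \eta<1 \text{ except at } o; & \text{left: } & \eta\ge1,\ \xi<1 \text{ except at } o.
\end{align*}
Two different arms meet only in $o$: for up/right, up/down and down/left the conditions force $\eta=1$, and for up/left, down/right and left/right they force $\xi=1$; in each case one of the two arms has this value only at $o$. Each arm is a graph over $w$ or over $\psi$, so within an arm segments meet only in common endpoints. On ``up'' we have $1\le\xi<2$ and $1\le\eta\le2$, with $\eta=2$ only at the last point, which is $e+2f$. In the same way ``down'', ``right'' and ``left'' meet $\partial Q$ only in their last points, which are $e$, $2e+f$ and $f$.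

The lattice points on $\partial Q$ are the four corners and the four points $e,\,2e+f,\,e+2f,\,f$, because $e$ and $f$ are primitive. Going around $\partial Q$, corners and endpoints of arms alternate. The four arms are arcs that join the interior point $o$ to these endpoints and are otherwise disjoint from each other and from $\partial Q$. So they cut $Q$ into four regions, each bounded by a simple closed polygonal curve that consists of two arms and of two primitive segments on $\partial Q$ meeting in a corner. Triangulate each region by Lemma~\ref{polygon}, with all lattice points chosen on the arms and the boundary lattice points of the region as vertices. Glue by Lemma~\ref{F1}, adding the regions in cyclic order: neighboring regions meet in a common arm, opposite ones in $o$. We obtain a triangulation of $Q$ into lattice triangles in which the segments of $\gamma$ and $\delta$ are primitive edges. Refine it by Lemma~\ref{refine}.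
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
Both $w$ and $\psi$ map $Q$ onto $[0,2N]$. Apply Lemma~\ref{slab} to the triangulation $\mathcal Q$ of Lemma~\ref{paths}, once with $(a,\varphi,S)=(e,w,Q_0)$ and the path $\gamma$, once with $(a,\varphi,S)=(f,\psi,Q_2)$ and the path $\delta$. (In the first case the height is $1-m$, in the second $m-1$.) The two slabs receive unimodular triangulations which agree with $\mathcal Q$ on $Q\times\{m=1\}$. By Lemma~\ref{F1} they form a unimodular triangulation of $\Delta_k$.
\end{proof}

\section{The link of an edge under stellar subdivisions}\label{seclink}

We turn to Theorem~\ref{thmB}. Fix $k\ge3$ and $c\ge1$, and put $M=2c$, $\Gamma=c\Delta_k$ and $u=X-\beta w$. In the coordinates $(u,m,w)$ the vertices of $\Gamma$ are $(0,0,0)$, $(4c,0,0)$, $(0,2c,0)$, $(0,2c,4cN)$, so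
\begin{equation}\label{Gamma}
\Gamma=\{\,w\ge0,\ \ w\le2Nm,\ \ u\ge0,\ \ u+2m\le4c\,\}.
\end{equation}
In particular $0\le u\le4c$ and $0\le m\le M$ on $\Gamma$, and $E=\Gamma\cap\{m=0\}=[0,4c]\times\{(0,0)\}$ is an edge of $\Gamma$.

Throughout Sections~\ref{seclink}--\ref{secB} we suppose that $T_0=\{\Gamma\},T_1,\dots,T_r$ arise by successive stellar subdivisions at lattice points $x_1,\dots,x_r$, and that $T_r$ is unimodular. We call the passage from $T_{t-1}$ to $T_t$ \emph{step} $t$. Since a subdivision at an existing vertex changes nothing, we assume that $x_t$ is not a vertex of $T_{t-1}$.

\subsection*{The link}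

Let $z=(\frac12,0,0)\in E$ and $\pi(X,m,w)=(m,w)$. As $E$ is a face of $\Gamma$, the carrier of $z$ in $T_t$ lies in $E$. As $z$ is not a lattice point, the carrier is a segment with integer endpoints on both sides of $\frac12$, so it is
\[
I_t=[(0,0,0),(j,0,0)]\quad\text{with an integer } j,\ 1\le j\le 4c .
\]
The maximal simplices of $T_t$ containing $z$ are those having $I_t$ as an edge. We write them as $\operatorname{conv}(I_t,p,p')$. Here $p,p'\notin E$, so $m(p),m(p')\in\{1,\dots,M\}$, and $\pi(p),\pi(p')$ are linearly independent.

At $z$ only the constraints $0\le w\le2Nm$ of \eqref{Gamma} are active. So near the origin $\Gamma-z$ coincides with $\pi^{-1}(\mathcal C)$, where $\mathcal C=\{0\le w\le2Nm\}$. Likewise, as $z$ is in the relative interior of $I_t$, near the origin $\operatorname{conv}(I_t,p,p')-z$ coincides with $\pi^{-1}(\operatorname{cone}(\pi(p),\pi(p')))$. Since the simplices containing $z$ cover a neighborhood of $z$ in $\Gamma$ and have disjoint interiors, these cones cover $\mathcal C$ and have disjoint interiors. If the same ray is spanned by $\pi(p)$ and by $\pi(\tilde p)$, then the triangles $\operatorname{conv}(I_t,p)$ and $\operatorname{conv}(I_t,\tilde p)$ have a common relative interior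 point near $z$, so they coincide and $p=\tilde p$. Consequently the vertices opposite to $I_t$ form a sequence $p_0,\dots,p_\nu$, which we call the \emph{link} at time $t$, and the maximal simplices containing $z$ are $\operatorname{conv}(I_t,p_i,p_{i+1})$, $0\le i<\nu$.

We call $\theta(p)=w(p)/m(p)$ the \emph{slope} and $\ell(p)=m(p)\in\{1,\dots,M\}$ the \emph{level} of a link vertex $p$. The slopes increase strictly from $0$ to $2N$ along the link. The \emph{gap} of a consecutive pair is the difference of its slopes. At time $0$ the link consists of $(0,2c,0)$ and $(4cb,2c,4cN)$: both levels are $M$, and the only gap is $2N$.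

\begin{lemma}\label{end}
In $T_r$ every integer $0,1,\dots,2N$ is the slope of a link vertex of level $1$. In particular all gaps are at most $1$.
\end{lemma}
\begin{proof}
The edges of a unimodular simplex are primitive, so $I_r=[(0,0,0),(1,0,0)]$. Hence $|\det(\pi(p),\pi(p'))|=1$ for each simplex $\operatorname{conv}(I_r,p,p')\in T_r$, and $\pi(p),\pi(p')$ form a basis of $\mathbb Z^2$. For an integer $0\le w\le2N$ the vector $(1,w)$ lies in one of the cones, so it is a nonnegative integer combination of the corresponding basis. Both basis vectors have first coordinate at least $1$. So $(1,w)$ is one of them.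
\end{proof}

This is the only place where unimodularity of $T_r$ is used.

\subsection*{How the link changes}

\begin{lemma}\label{steps}
Each step leaves the link unchanged or changes it in exactly one of the following two ways. Here $I=I_{t-1}=[(0,0,0),(j,0,0)]$, and $x=x_t$ is the point at which step $t$ subdivides.
\begin{itemize}
\item[\textup{(R)}] \emph{Replacement:} one link vertex $p$ is replaced by $x$, which has the same slope as $p$ and a strictly smaller level.
\item[\textup{(I)}] \emph{Insertion:} $x$ is inserted between two consecutive link vertices $p,p'$. In this case $x=\mu_0(0,0,0)+\mu_1(j,0,0)+\lambda p+\lambda'p'$ with nonnegative coefficients of sum $1$ and $\lambda,\lambda'>0$.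
\end{itemize}
In particular, slopes of link vertices never disappear, and the level on a given slope never increases.
\end{lemma}
\begin{proof}
New simplices lie in the simplices they replace. So nothing changes around $z$ unless $x$ lies in a simplex $\operatorname{conv}(I,p,p')$ containing $z$. In that case write $x$ with barycentric coordinates $\mu_0,\mu_1,\lambda,\lambda'$ as in (I). We use that a simplex in $\Gamma$ meets the edge $E$ in the face spanned by its vertices in $E$. Thus a lattice simplex in $\Gamma$ can contain $z$ only if it has two vertices in $E$, one on each side of $z$.

\emph{Case $\lambda=\lambda'=0$.} Then $x$ is a lattice point in the relative interior of $I$. In every simplex $\operatorname{conv}(I,p_i,p_{i+1})$ the new simplex containing $z$ is $\operatorname{conv}((0,0,0),x,p_i,p_{i+1})$. So $I$ is shortened and the link is unchanged.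

\emph{Case that exactly one of $\lambda,\lambda'$ is positive, say $\lambda$.} Then $\pi(x)=\lambda\pi(p)$. As $x\ne p$, we have $\lambda<1$, and the carrier of $x$ is spanned by $p$ and at least one endpoint of $I$. The maximal simplices containing $z$ and $x$ are the (one or two) simplices containing $I$ and $p$. In each of them, say $\operatorname{conv}(I,p,p')$, the facet opposite to $p$ gives the new simplex $\operatorname{conv}(I,x,p')$. A facet opposite to an endpoint of $I$ gives a simplex with only one vertex in $E$, which does not contain $z$. So $p$ is replaced by $x$, which has the same slope and level $\lambda\,\ell(p)<\ell(p)$.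

\emph{Case $\lambda,\lambda'>0$.} Then $\operatorname{conv}(I,p,p')$ is the only maximal simplex containing $z$ and $x$. The facets opposite to $p'$ and $p$ give $\operatorname{conv}(I,p,x)$ and $\operatorname{conv}(I,x,p')$. Facets opposite to endpoints of $I$ again give simplices not containing $z$. So $x$ is inserted between $p$ and $p'$.
\end{proof}

\subsection*{Two inequalities for insertions}

In the $(m,w)$-plane alone nothing prevents us from reaching all integer slopes: replace the two initial vectors by $(1,0)$ and $(1,2N)$, then insert $(1,1),(1,2),\dots$. The obstruction comes from the remaining coordinate. By convexity, a point inserted on the level of $p$ and with slope close to $\theta(p)$, relative to the gap, has nearly the same $u$-coordinate as $p$. Since $u=X-\beta w$, this is a condition on how well $\beta$ is approximated.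

\begin{lemma}\label{ineq}
Let $x$ be inserted between $p$ and $p'$. Write $m=\ell(p)$, $m'=\ell(p')$, $n=\ell(x)$, let $g=|\theta(p')-\theta(p)|$ be the gap, and let $\theta(x)=\theta(p)+s(\theta(p')-\theta(p))$ with $0<s<1$. Then
\begin{equation}\label{one}
\frac{1-s}{m}+\frac{s}{m'}\le\frac1n .
\end{equation}
If $n=m$, then $x-p=(A,0,W)$ with $|W|=msg\neq0$ and
\begin{equation}\label{two}
\Big|\frac AW-\beta\Big|\le\frac{2M}{mg} .
\end{equation}
If $n=m=m'$, then $x$ lies on the segment $[p,p']$.
\end{lemma}
\begin{proof}
Apply $\pi$ to the representation of $x$ in Lemma~\ref{steps}: $n=\lambda m+\lambda'm'$ and $n\,\theta(x)=\lambda m\,\theta(p)+\lambda'm'\,\theta(p')$. So $\theta(x)$ is the average of $\theta(p),\theta(p')$ with weights $\lambda m/n$ and $\lambda'm'/n$, that is, $\lambda m=(1-s)n$ and $\lambda'm'=sn$. Now \eqref{one} is the inequality $\lambda+\lambda'\le1$ divided by $n$. (Geometrically, $\pi(x)$ lies in the triangle with vertices $0,\pi(p),\pi(p')$.)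

Let $n=m$. Then $\lambda=1-s$ and $\mu_1+\lambda'\le s$. Since $0\le j\le4c$ and $0\le u\le4c$ on $\Gamma$,
\[
u(x)-(1-s)u(p)=\mu_1j+\lambda'u(p')\in[0,4cs],
\]
and $s\,u(p)\in[0,4cs]$. Hence $|u(x)-u(p)|\le4cs$. The difference $x-p$ has the form $(A,0,W)$ with $|W|=m|\theta(x)-\theta(p)|=msg$, and $u(x)-u(p)=A-\beta W$. Dividing by $|W|$ gives \eqref{two}, as $4c=2M$. If moreover $m'=m$, then $\lambda'=s$ and $\lambda+\lambda'=1$, so $\mu_0=\mu_1=0$.
\end{proof}

\section{Warm-up: the undilated simplex by hand}\label{secone}

For $c=1$ there are only two levels, and the argument is short. This section illustrates the general proof; it is not used later.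

\begin{proposition}\label{cone}
If $\Delta_k$ itself has a stellar unimodular triangulation, then $F_k\le48$.
\end{proposition}
\begin{proof}
Here $M=2$. Note that $\frac12\le\beta\le\frac23$: this holds for $k=3$, and passing from $k$ to $k+1$ replaces $\beta$ by $1/(1+\beta)\in[\frac35,\frac23]$.

\emph{Level $1$: a gap next to a link vertex $p$ of level $1$ is at most $12$.} Let $g$ be such a gap at some time; we may assume $g>1$. By Lemma~\ref{steps} the vertex $p$ is never replaced, because $1$ is the smallest level. By Lemma~\ref{end} the gap has to be reduced, so eventually a point $x$ is inserted next to $p$ on this side. Until then only the level of the other neighbor may drop, and the gap stays equal to $g$. If the neighbor has level $1$, then \eqref{one} gives $n=\ell(x)\le1$. If it has level $2$, then \eqref{one} gives $1/n>1/2$. So $n=1$ in both cases. Let $x-p=(A,0,W)$ and $A/W=P/D$ in lowest terms with $D\ge 1$. From now on $p$ and its neighbor both have level $1$. By \eqref{one} every further point inserted between $p$ and its current neighbor has level $1$ as well, so by Lemma~\ref{ineq} it lies on the segment joining them; and no replacement occurs. Hence the neighbor always has the form $p+i\,(P,0,D)$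 with an integer $i\ne0$, and the gap is always at least $D$. As it is at most $1$ at the end, $D=1$. So $A/W=P$ is an integer, and \eqref{two} gives $\frac13\le|P-\beta|\le\frac4g$. Hence $g\le12$.

\emph{Level $2$.} At time $0$ both link vertices have level $2$. As long as all link vertices have level $2$, there are no replacements, and by Lemma~\ref{ineq} all insertions are lattice points on the segment from $(0,2,0)$ to $(4b,2,4N)$. These are $(ib,2,iN)$, $0\le i\le4$, so every gap is at least $N/2$. By Lemma~\ref{end} vertices of level $1$ appear at some time. When the first one appears, it replaces a vertex next to gaps of size at least $N/2$ or it divides such a gap into two. In either case one of its gaps is at least $N/4$. By the first part, $N/4\le12$.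
\end{proof}

For instance, $\Delta_{10}$, with $F_{10}=55$, has a unimodular triangulation but no stellar one.

The mechanism is: on a fixed level, the first insertion next to a wide gap fixes a direction $(P,0,D)$ with $P/D$ close to $\beta$, and from then on, as long as no lower level comes into play, the gap cannot become smaller than $D$ divided by the level. For $c=1$ only $D=1$ mattered, so it was enough that $\beta$ is not close to an integer. For larger $c$ three things change.
\begin{itemize}
\item A vertex of level $m\ge2$ may itself be replaced, and points of lower level may be inserted next to it. By induction on $m$ this cannot happen while the gap is too wide for the lower levels. But the gap only needs to shrink to this threshold, not to $1$. So larger denominators $D$ must be excluded, and we need that $\beta$ is far from all fractions of moderate denominator.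
\item The neighbor may have a level above $m$, and points of intermediate levels may be inserted. Inequality \eqref{one} shows that this reduces the gap only by a bounded factor each time, and it lowers the neighbor's level, so it happens only a bounded number of times.
\item If $D$ is at most $m$ times the threshold, then the distance of $\beta$ from fractions with denominator $D$ bounds the gap by a constant times the square of the threshold for level $m-1$, where the constant depends only on $M$. Squaring once per level gives the exponent $2^M-1$ in Theorem~\ref{thmB}.
\end{itemize}

\section{The general gap bound}\label{secB}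

The first ingredient is that the quotients $F_{k-1}/F_k$ are far from all fractions of smaller denominator.

\begin{lemma}\label{bad}
If $D,P\in\mathbb Z$ and $1\le D\le N/2$, then $|P/D-\beta|\ge\dfrac1{6D^2}$.
\end{lemma}
\begin{proof}
The form $q(x,y)=x^2+xy-y^2$ satisfies $q(1,1)=1$ and $q(y,x+y)=-q(x,y)$. So $q(b,N)=\pm1$, that is, $|\beta^2+\beta-1|=1/N^2$. Put $\rho=P/D$. The discriminant $5$ of $q$ is not a square, so $q(P,D)$ is a nonzero integer and $|\rho^2+\rho-1|\ge1/D^2$. Subtracting,
\[
|\rho-\beta|\,|\rho+\beta+1|\ge\frac1{D^2}-\frac1{N^2}\ge\frac3{4D^2}.
\]
If $|\rho-\beta|\ge1$ we are done. Otherwise $0<2\beta<\rho+\beta+1<2\beta+2\le4$, and $|\rho-\beta|\ge\frac3{16D^2}\ge\frac1{6D^2}$.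
\end{proof}

Put $K=48M^{M+2}$ and $G_m=K^{2^m-1}$ for $0\le m\le M$, so that $G_0=1$ and $G_m=KG_{m-1}^2$.

\begin{proposition}\label{gapbound}
Let $T_0,\dots,T_r$ be as in Section~\textup{\ref{seclink}}, and suppose that $2N>G_M$. Then for every $0\le m\le M$ the following statement holds.
\begin{quote}
$S(m)$: at every time, every consecutive pair of the link whose minimal level is at most $m$ has gap at most $G_m$.
\end{quote}
\end{proposition}

\begin{proof}[Proof of Theorem~\textup{\ref{thmB}} from Proposition~\textup{\ref{gapbound}}]
Suppose $2N>G_M=K^{2^M-1}$ and $c\Delta_k$ has a stellar unimodular triangulation. At time $0$ the only pair of the link has levels $M$ and gap $2N$. So $S(M)$ gives $2N\le G_M$, a contradiction.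
\end{proof}

\begin{proof}[Proof of Proposition~\textup{\ref{gapbound}}]
We use induction on $m$. As levels are at least $1$, $S(0)$ is vacuous. Let $1\le m\le M$ and assume $S(m-1)$. Put
\[
H=2G_{m-1},
\]
and note that $G_m=KG_{m-1}^2\ge H$. Suppose that $S(m)$ fails.

\emph{Setup.} By $S(m-1)$ and $G_{m-1}\le G_m$ there are a time $t_0$ and a consecutive pair $p,p'$ (in either order) of the link at time $t_0$ with $\ell(p)=m\le\ell(p')$ and gap greater than $G_m$. For $t\ge t_0$ let $p_t$ be the link vertex of slope $\theta(p)$, which exists by Lemma~\ref{steps}, let $q_t$ be its neighbor on the side of $p'$, and let $g_t$ be the gap of $p_t,q_t$. Since slopes do not disappear, $g_t$ is nonincreasing. By Lemma~\ref{end}, $g_r\le1<H$. So there is a first time $t_1\ge t_0$ with $g_{t_1}\le H$, and $t_1>t_0$ because $g_{t_0}>G_m\ge H$. We show that the gap cannot in fact shrink to $H$.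

\emph{Until time $t_1$ the vertex $p$ stays.} For $t_0\le t<t_1$ we have $g_t>H>G_{m-1}$, so $S(m-1)$ gives $\ell(p_t),\ell(q_t)\ge m$. On the slope $\theta(p)$ the level is at most $m$, and every replacement lowers it strictly. Hence $p_t=p$ for these $t$. Step $t_1$ changes the gap, so it is an insertion between $p$ and $q_{t_1-1}$, and therefore also $p_{t_1}=p$. Consequently, the steps $t_0<t\le t_1$ that affect the watched pair are of two kinds: replacements of $q_{t-1}$, which occur only for $t<t_1$, keep the gap and lead to a level that is smaller but still at least $m$; and insertions between $p$ and $q_{t-1}$.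

\emph{Insertions do not go below level $m$.} Let step $t$, $t_0<t\le t_1$, insert $x$ between $p$ and $q_{t-1}$, with $s$ measured from $p$ as in Lemma~\ref{ineq}. The two new gaps $sg_{t-1}$ and $(1-s)g_{t-1}$ add up to $g_{t-1}>2G_{m-1}$. So one of them exceeds $G_{m-1}$, and $x$ belongs to both new pairs. By $S(m-1)$,
\[
n=\ell(x)\ge m .
\]
Let $m'=\ell(q_{t-1})\ge m$.
\begin{itemize}
\item If $m'>m$, then \eqref{one} gives $1/n>1/m'$, so $n<m'$. If moreover $n>m$, then \eqref{one} gives
\[
s\ \ge\ \frac{1/m-1/n}{1/m-1/m'}\ >\ 1-\frac mn\ \ge\ \frac1{m+1}\ \ge\ \frac1M ,
\]
because $m+1\le n<m'\le M$.
\item If $m'=m$, then \eqref{one} gives $n\le m$. So $n=m$, and $x\in[p,q_{t-1}]$ by Lemma~\ref{ineq}.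
\end{itemize}

\emph{A special insertion occurs while the gap is still wide.} Call an insertion between $p$ and $q_{t-1}$, $t_0<t\le t_1$, \emph{special} if $n=m$. Every insertion between $p$ and its watched neighbor before the first special one has $m'>n>m$. It lowers the level of the neighbor strictly and multiplies the gap by a factor $s>1/M$. Replacements also lower the level of the neighbor, and they keep the gap. As levels are at most $M$, there are at most $M$ such insertions. So before the first special step, and up to time $t_1$ if there is none, the gap is always greater than
\[
\frac{G_m}{M^M}=48M^2G_{m-1}^2\ge H .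
\]
Since $g_{t_1}\le H$, a special step does occur. Let $t_*\le t_1$ be the first one, and put $g_*=g_{t_*-1}$, so that
\begin{equation}\label{wide}
g_*>48M^2G_{m-1}^2 .
\end{equation}

\emph{The special insertion has a large denominator.} Let $x=q_{t_*}$ be the inserted point, $x-p=(A,0,W)$, and $A/W=P/D$ in lowest terms with $D\ge1$. We claim that $D>mH$. Suppose $D\le mH$. From $2N>G_M=48M^{M+2}G_{M-1}^2$ we obtain
\[
\frac N2>12M^{M+2}G_{M-1}^2\ge2MG_{M-1}\ge mH\ge D,
\]
so Lemma~\ref{bad} applies. Together with \eqref{two} it yields $\frac1{6D^2}\le\frac{2M}{mg_*}$, that is,
\[
g_*\le\frac{12MD^2}{m}\le12MmH^2=48MmG_{m-1}^2\le48M^2G_{m-1}^2 ,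
\]
contrary to \eqref{wide}.

\emph{The denominator is never lost.} We show that for $t_*\le t\le t_1$ the neighbor $q_t$ has level $m$ and $q_t-p$ is an integral multiple of the primitive vector $(P,0,D)$. This holds for $t=t_*$. Later replacements of the neighbor would occur before time $t_1$ and produce a level below $m$, which is impossible. An insertion between $p$ and $q_{t-1}$ now has $m'=m$. So it inserts a lattice point of level $m$ on the segment $[p,q_{t-1}]$, whose direction is that of $(P,0,D)$.

Since $p$ and $q_t$ both have level $m$, their gap is the absolute difference of their $w$-coordinates divided by $m$. Hence $g_t\ge D/m>H$ for $t_*\le t\le t_1$. This contradicts $g_{t_1}\le H$, so $S(m)$ holds.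
\end{proof}

\begin{corollary}
If $c\Delta_k$ has a stellar unimodular triangulation, then
\[
\log_2(2F_k)\le(4^c-1)\log_2\!\big(48(2c)^{2c+2}\big).
\]
Therefore every such $c$ satisfies $c\ge\big(\tfrac12-o(1)\big)\log_2\log_2\operatorname{vol}(\Delta_k)$, where $o(1)$ tends to $0$ as $k\to\infty$ and depends only on $k$.
\end{corollary}
\begin{proof}
The first inequality is Theorem~\ref{thmB} with $M=2c$. Taking logarithms once more gives $\log_2\log_2(2F_k)\le2c+O(\log(c+1))$. So the smallest such $c$, if there is one, tends to infinity with $k$, and the error term is $o(c)$. Finally $\operatorname{vol}(\Delta_k)=32F_k$, and $\log_2\log_2(32F_k)-\log_2\log_2(2F_k)\to0$.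
\end{proof}

\begin{remark}
Apart from the equation $u=0$ at the last vertex of $\Gamma$, the particular value of $\beta$ entered the proof of Theorem~\ref{thmB} only through Lemma~\ref{bad}. Without such a bound the argument gives nothing: for $b=0$, hence $\beta=0$, inequality \eqref{two} is satisfied by $A/W=0$ at every gap. In the proof of Proposition~\ref{gapbound} the integrality of the inserted points was used twice: levels are positive integers, so there are only $M$ of them, and on a line with primitive direction $(P,0,D)$ lattice points differ by integral multiples of $(P,0,D)$.
\end{remark}

\section{All dimensions}\label{secC}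

To pass to higher dimension we use that stellar subdivisions restrict to faces. For a triangulation $T$ of a simplex $\Gamma$ and a face $\Phi$ of $\Gamma$ put
\[
T|_\Phi=\{\sigma\cap\Phi:\ \sigma\in T,\ \dim(\sigma\cap\Phi)=\dim\Phi\}.
\]
Since $\Phi$ is a face of $\Gamma$, the set $\sigma\cap\Phi$ is the face of $\sigma$ spanned by the vertices of $\sigma$ in $\Phi$. So the faces of $T$ contained in $\Phi$ form a simplicial complex with support $\Phi$. It is pure by Section~\ref{secprelim}, and $T|_\Phi$ is a triangulation of $\Phi$.

\begin{lemma}\label{faces}
Let $T$ be a triangulation of a lattice simplex $\Gamma$ into lattice simplices, $\Phi$ a face of $\Gamma$, and $T'$ the stellar subdivision of $T$ at a lattice point $x\in\Gamma$. If $x\notin\Phi$, then $T'|_\Phi=T|_\Phi$. If $x\in\Phi$, then $T'|_\Phi$ is the stellar subdivision of $T|_\Phi$ at $x$.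
\end{lemma}
\begin{proof}
Simplices not containing $x$ are kept. Let $x\in\sigma\in T$, $\rho=\sigma\cap\Phi$, and let $\kappa$ be the carrier of $x$. The new simplices in $\sigma$ are $\operatorname{conv}(\{x\}\cup\tau)$ with $\tau$ the facet of $\sigma$ opposite to a vertex of $\kappa$. They meet $\Phi$ inside $\rho$, so we may assume $\dim\rho=\dim\Phi$.

If $x\notin\Phi$, then $\operatorname{conv}(\{x\}\cup\tau)\cap\Phi=\tau\cap\Phi$ is a face of $\rho$. It has full dimension only if it equals $\rho$, and this happens when $\tau$ is opposite to a vertex of $\kappa$ outside $\Phi$. Such a vertex exists because $x\notin\Phi$.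

If $x\in\Phi$, then $\kappa\subseteq\rho$, because $\Phi$ is a face of $\Gamma$. For $\tau$ opposite to a vertex $v$ of $\kappa$ we get $\operatorname{conv}(\{x\}\cup\tau)\cap\Phi=\operatorname{conv}(\{x\}\cup\rho_v)$, where $\rho_v$ is the facet of $\rho$ opposite to $v$. As $v$ runs over the vertices of $\kappa$, the $\rho_v$ are exactly the facets of $\rho$ not containing $x$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thmC}}]
\emph{$d\le2$.} Lemma~\ref{refine}, applied to the trivial triangulation, shows that every lattice $d$-simplex has a stellar unimodular triangulation. So $g(d)=1$ works.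

\emph{$d=3$.} By Theorems~\ref{thmA} and~\ref{thmB} no constant exists.

\emph{$d\ge4$.} Let $\epsilon_1,\dots,\epsilon_{d-3}$ be the unit vectors of $\mathbb R^{d-3}$ and
\[
\Delta_k^{(d)}=\operatorname{conv}\big(\Delta_k\times\{0\}\ \cup\ \{(0,\epsilon_i):1\le i\le d-3\}\big)\subset\mathbb R^3\times\mathbb R^{d-3}.
\]
Joining each simplex of a unimodular triangulation of $\Delta_k\times\{0\}$, which exists by Theorem~\ref{thmA}, with all points $(0,\epsilon_i)$ gives a unimodular triangulation of $\Delta_k^{(d)}$, because each join with a point $(0,\epsilon_i)$ is a pyramid of lattice height $1$.

Suppose $c\Delta_k^{(d)}$ has a stellar unimodular triangulation. By Lemma~\ref{faces} its restriction to the face $c\Delta_k\times\{0\}$ is stellar. It is unimodular with respect to the lattice $\mathbb Z^3\times\{0\}$, since a face of a unimodular simplex is unimodular in the lattice of its affine span. So $c\Delta_k$ has a stellar unimodular triangulation. Given $C$, Theorem~\ref{thmB} excludes this for all $c\le C$ at once if $k$ is large enough. Hence no constant $g(d)$ exists.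
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Unimodular Covers And Triangulations Of Lattice Polytopes},
\url{https://repositorium.uni-osnabrueck.de/bitstream/urn:nbn:de:gbv:700-2008061610/2/E-Diss791_thesis.pdf}.
\end{thebibliography}

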